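\title{Better quasi-orderings, the three-element antichain, and arithmetical transfinite recursion}

\begin{abstract}
We show that, over $\mathsf{RCA}_0$, the statement that the antichain with three elements is a better quasi-ordering (bqo) is equivalent to $\mathsf{ATR}_0$, whereas the corresponding statement for two elements is provable in $\mathsf{RCA}_0$. It follows that the closure of bqos under products, under disjoint unions and under intersections are each equivalent to $\mathsf{ATR}_0$. The proof attaches to a given transfinite recursion a number $N(X)$, read off from a finite initial segment of the infinite set $X\subseteq\mathbb N$, which changes when the least element of $X$ is removed. A set along whose tails $N$ increases computes the result of the recursion, and if there is no such set, then $N$ yields a bad coloring of a barrier with four colors, which can be reduced to three.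
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{quasi-ordering} $(Q,\preceq)$ is a reflexive and transitive relation on a set $Q$. We identify finite subsets of $\mathbb N$ with strictly increasing finite sequences. For finite $s,t\subseteq\mathbb N$ we write $s\triangleleft t$ if there is a finite $u\subseteq\mathbb N$ such that $s$ is a proper initial segment of $u$ and $t=u\setminus\{\min u\}$. A \emph{barrier} is a set $B$ of nonempty finite subsets of $\mathbb N$ such that $\bigcup B$ is infinite, every infinite $X\subseteq\bigcup B$ has an initial segment in $B$, and no element of $B$ is a proper subset of another. A map $f\colon B\to Q$ on a barrier is \emph{good} if there are $s,t\in B$ with $s\triangleleft t$ and $f(s)\preceq f(t)$, and \emph{bad} otherwise. The quasi-ordering $Q$ is \emph{bqo} (better quasi-ordered) if every map from a barrier to $Q$ is good.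

The simplest barrier is the set $[\mathbb N]^1$ of singletons. Here $\{m\}\triangleleft\{n\}$ means $m<n$, a map $f\colon[\mathbb N]^1\to Q$ is a sequence in $Q$, and it is good if some term lies below a later one. On the barrier $[\mathbb N]^k$ of $k$-element sets the relation $\triangleleft$ is the shift $\{a_0,\dots,a_{k-1}\}\triangleleft\{a_1,\dots,a_k\}$ for $a_0<\dots<a_k$. The sizes of the elements of a barrier need not be bounded: $\{s:|s|=\min s+1\}$ is a barrier, because $s\subsetneq t$ would give $\min t\le\min s$ and so $|t|\le|s|$. In general a barrier cuts every infinite $X\subseteq\bigcup B$ at a finite point, and a map on $B$ assigns to $X$ a value that depends only on the part of $X$ before the cut.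

The product $Q_1\times Q_2$ of two quasi-orderings is ordered by $(x,y)\preceq_\times(x',y')$ iff $x\preceq_1x'$ and $y\preceq_2y'$. If $Q_1\cap Q_2=\emptyset$, the disjoint union $Q_1\cup Q_2$ is ordered by $x\preceq_\cup y$ iff $x,y\in Q_1$ and $x\preceq_1y$, or $x,y\in Q_2$ and $x\preceq_2y$. We study three closure properties.
\begin{itemize}
\item[(i)] If $Q_1$ and $Q_2$ are bqo, then $Q_1\times Q_2$ is bqo.
\item[(ii)] If $Q_1$ and $Q_2$ are bqo and $Q_1\cap Q_2=\emptyset$, then $Q_1\cup Q_2$ is bqo.
\item[(iii)] If $Q$ is bqo with respect to $\preceq_1$ and with respect to $\preceq_2$, then $Q$ is bqo with respect to $\preceq_1\cap\preceq_2$.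
\end{itemize}
The question is which set existence axioms of second order arithmetic are needed to prove them. (The systems $\mathsf{RCA}_0$, $\mathsf{ACA}_0$, $\mathsf{ATR}_0$ are recalled in Section~\ref{sec:prelim}.) By \cite[Lemma~5.16]{wqobqo}, the three statements are equivalent over $\mathsf{RCA}_0$. It is known that each of them implies $\mathsf{ACA}_0$ over $\mathsf{RCA}_0$ and is provable in $\mathsf{ATR}_0$. Conjecture~5.18 of \cite{wqobqo} states that they are equivalent to $\mathsf{ATR}_0$ over $\mathsf{RCA}_0$.

The natural proof of (ii) suggests this answer. For a sequence in $Q_1\cup Q_2$ one passes to a subsequence that lies in one of the two parts. For a map on an arbitrary barrier the same step is a partition theorem for barriers, which follows from the clopen Ramsey theorem, a theorem of $\mathsf{ATR}_0$. The conjecture says that this strength cannot be avoided. The obstacle to a reversal is that the partition theorem produces an infinite set, while ``$Q$ is bqo'' produces only a single pair $s\triangleleft t$, which carries a finite amount of information. We prove the conjecture.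

\begin{theorem}\label{thm:A}
Over $\mathsf{RCA}_0$, each of the statements \textup{(i)}, \textup{(ii)}, \textup{(iii)} is equivalent to $\mathsf{ATR}_0$.
\end{theorem}

A single small instance of each statement suffices. Let $\mathbf k$ denote the antichain with $k$ elements, that is, a $k$-element set ordered by equality. Thus $\mathbf k$ is bqo iff for every barrier $B$ and every coloring $f$ of $B$ with $k$ colors there are $s\triangleleft t$ in $B$ with $f(s)=f(t)$. A \emph{tail} of an infinite set $X$ is the result of removing finitely many (possibly no) initial elements.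

\begin{theorem}\label{thm:B}
Over $\mathsf{RCA}_0$, each of the following is equivalent to $\mathsf{ATR}_0$:
\begin{itemize}
\item[(1)] $\mathbf 3$ is bqo \textup{(}the instance $Q_1=\mathbf 2$, $Q_2=\mathbf 1$ of \textup{(ii))};
\item[(2)] the product of the chain $\{0<1<2\}$ with itself is bqo \textup{(}an instance of \textup{(i))};
\item[(3)] the set $\{0,1,2\}$ is bqo under $\le\cap\ge$ \textup{(}an instance of \textup{(iii))};
\item[(4)] for every barrier $B$ and every $c\colon B\to\{0,1\}$ there is an infinite $X\subseteq\bigcup B$ such that $c$ is constant on the elements of $B$ that are initial segments of tails of $X$.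
\end{itemize}
Moreover, $\mathsf{RCA}_0$ proves that $\mathbf 2$ is bqo and that every well-order is bqo. So in \textup{(1)--(3)} the hypotheses on the given orders are provable in $\mathsf{RCA}_0$, and the number $3$ in \textup{(1)} is optimal. Also, if $Q$ has three pairwise incomparable elements, then ``$Q$ is bqo'' implies $\mathsf{ATR}_0$.
\end{theorem}

The obstacle above is overcome by letting the missing set decide whether a certain family of finite sets is a barrier. A \emph{counter} assigns a number $N(X)$ to each infinite $X$, depending on a finite initial segment only, so that $N(X)\ne N(X\setminus\{\min X\})$. Along the tails of $X$ the counter cannot decrease forever. If it never increases forever either, then after finitely many elements of any $X$ we see a change of direction, and the direction together with the parity of the distance to the next change is a bad coloring with four colors (Section~\ref{sec:four}). So ``$\mathbf 4$ is bqo'' provides an infinite set along which the counter increases. It remains to design counters for which such a set computes what we want: the range of an injection in Section~\ref{sec:range},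 where the idea is visible in a few lines, and the result of a transfinite recursion in Section~\ref{sec:atr}, which is the core of the paper. Section~\ref{sec:three} reduces four colors to three, Section~\ref{sec:upper} treats provability in $\mathsf{ATR}_0$, and Section~\ref{sec:final} assembles the theorems.

\section{Background and the smallest cases}\label{sec:prelim}

\subsection*{The systems}
Second order arithmetic has variables for numbers and for sets of numbers. A formula is \emph{arithmetical} if it has no set quantifiers, \emph{bounded} if moreover all its quantifiers are bounded, and $\Sigma^0_1$ (respectively $\Pi^0_1$) if it consists of one existential (universal) number quantifier followed by a bounded formula. Set parameters are always allowed. The system $\mathsf{RCA}_0$ has the basic axioms of arithmetic, induction for $\Sigma^0_1$ formulas, and comprehension for properties that are both $\Sigma^0_1$ and $\Pi^0_1$. It proves induction for $\Pi^0_1$ formulas and that functions may be defined by primitive recursion and by terminating search. The system $\mathsf{ACA}_0$ adds comprehension, and hence induction,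 for all arithmetical formulas. A \emph{well-order} is a linear order $L$ on a set of numbers without an infinite strictly descending sequence. Fix a pairing function $\langle\cdot,\cdot\rangle$. The system $\mathsf{ATR}_0$ is $\mathsf{ACA}_0$ together with the following scheme for arithmetical $\theta(n,Y)$: for every well-order $L$ there is a set $Y$ with
\[
Y=\{\langle n,a\rangle: a\in L\wedge\theta(n,Y^{<a})\},\qquad Y^{<a}=\{\langle m,b\rangle\in Y:b<_La\}.
\]
For $G\subseteq\mathbb N$ let $G[w]=\langle\chi_G(0),\dots,\chi_G(w-1)\rangle$ be the code of the first $w$ values of the characteristic function of $G$. We use the following facts.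
\begin{itemize}
\item[(F1)] Over $\mathsf{RCA}_0$, $\mathsf{ACA}_0$ is equivalent to the statement that the range of every injection $g\colon\mathbb N\to\mathbb N$ exists as a set \cite[Lemma~III.1.3]{simpson}.
\item[(F2)] Normal form: for every $\Sigma^0_1$ formula $\psi(n,c,G)$, $\mathsf{RCA}_0$ proves that there is a set $R$ such that $\psi(n,c,G)\leftrightarrow\exists w\,R(n,c,G[w])$ for all $n,c,G$ \cite[Theorem~II.2.7]{simpson}.
\item[(F3)] K\"onig's lemma for bounded trees holds in $\mathsf{ACA}_0$: an infinite tree of finite sequences $r$ with $r(i)\le x_i$ for a fixed sequence $(x_i)$ has an infinite path. (The set of nodes with infinitely many extensions is arithmetical, and each of them has a child of the same kind.)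
\item[(F4)] $\mathsf{ATR}_0$ proves the clopen Ramsey theorem \cite[Theorem~V.9.7]{simpson}: if $\varphi_0(Y),\varphi_1(Y)$ are $\Sigma^0_1$ and every infinite $Y\subseteq\mathbb N$ satisfies exactly one of them, then there are an infinite $W$ and $j<2$ such that every infinite $Y\subseteq W$ satisfies $\varphi_j$.
\end{itemize}
For a barrier $B$, the class $\bigcup B$ is $\Sigma^0_1$ and $\mathsf{RCA}_0$ does not immediately provide it as a set; $X\subseteq\bigcup B$ means that every element of $X$ lies in some element of $B$. Still, $\mathsf{RCA}_0$ proves that $\bigcup B$ contains an infinite set: search repeatedly for an element of $B$ containing a number larger than those already chosen.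

\subsection*{Notation}
The letters $r,s,t,u,v,w$ with a length $|\cdot|$ denote finite sets, $s(0)<s(1)<\cdots$ are the elements of $s$, the letters $X,Y$ denote infinite sets, and $x_0<x_1<\cdots$ enumerates $X$. We write $s\sqsubseteq t$ if $s$ is an initial segment of $t$, possibly equal to $t$, and call $t$ an \emph{end-extension} of $s$. Put $s^-=s\setminus\{\min s\}$, $\emptyset^-=\emptyset$, $s^{(0)}=s$, $s^{(i+1)}=(s^{(i)})^-$, and the same for $X$; the sets $X^{(i)}$ are the tails of $X$. Note that $s\sqsubseteq t$ implies $s^{(i)}\sqsubseteq t^{(i)}$. The set of the first $n$ elements of $X$ is $X{\upharpoonright}n$, so that $(X{\upharpoonright}n)^{(i)}=X^{(i)}{\upharpoonright}(n-i)$ for $i\le n$. We write $r\le s$ if $|r|=|s|$ and $r(i)\le s(i)$ for all $i<|s|$.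

An infinite $X\subseteq\bigcup B$ has exactly one initial segment in the barrier $B$, since of two initial segments one contains the other.

\begin{lemma}[$\mathsf{RCA}_0$]\label{lem:shift}
Let $B$ be a barrier, $X\subseteq\bigcup B$ infinite, and $s,t\in B$ with $s\sqsubseteq X$ and $t\sqsubseteq X^-$. Then $s$ is a proper initial segment of $u=\{\min X\}\cup t$, and so $s\triangleleft t$.
\end{lemma}

\begin{proof}
Both $s^-$ and $t$ are initial segments of $X^-$. If $t\sqsubseteq s^-$, then $t\subsetneq s$, which is impossible in a barrier. So $s^-$ is a proper initial segment of $t$, and we add $\min X=\min s$ in front.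
\end{proof}

Given $f\colon B\to Q$ and an infinite $Y\subseteq\bigcup B$, write $f(Y)=f(s)$ for the $s\in B$ with $s\sqsubseteq Y$. The sequence $i\mapsto f(Y^{(i)})$ exists in $\mathsf{RCA}_0$ by terminating search, and if $f$ is bad then $f(Y)\not\preceq f(Y^-)$ for all $Y$ by Lemma~\ref{lem:shift}.

\begin{proposition}[$\mathsf{RCA}_0$]\label{prop:small}
Every well-order is bqo; in particular $\mathbf 1$ is bqo. The antichain $\mathbf 2$ is bqo.
\end{proposition}

\begin{proof}
Let $B$ be a barrier and fix an infinite $X\subseteq\bigcup B$. If $L$ is a linear order and $f\colon B\to L$ is bad, then $f(X^{(i)})>_Lf(X^{(i+1)})$ for all $i$, so $L$ is not a well-order.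

Suppose $f\colon B\to\{0,1\}$ is bad for equality. Then $f(Y^-)=1-f(Y)$ for all infinite $Y\subseteq\bigcup B$, and by induction $f(Y^{(n)})\equiv f(Y)+n\pmod 2$. Let $s\in B$ with $s\sqsubseteq X$, let $n=|s|$, and let $X'=X\setminus\{x_n\}$. Then $s\sqsubseteq X'$, so $f(X')=f(X)$, and $X'^{(n)}=X^{(n+1)}$. Therefore
\[
f(X)+n+1\equiv f(X^{(n+1)})=f(X'^{(n)})\equiv f(X')+n=f(X)+n\pmod 2,
\]
a contradiction.
\end{proof}

With two colors the color of $Y$ determines the colors of all its tails. With three colors the condition $f(Y)\ne f(Y^-)$ leaves a choice at every step, and the parity argument is lost.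

\section{Counters and the range of an injection}\label{sec:range}

\begin{definition}\label{def:counter}
A \emph{counter} is a function $N\colon D\to\mathbb N$, where $D$ is a set of nonempty finite sets, such that
\begin{itemize}
\item[(C1)] if $s\in D$ and $s\sqsubseteq s'$, then $s'\in D$ and $N(s')=N(s)$;
\item[(C2)] if $u,u^-\in D$, then $N(u)\ne N(u^-)$.
\end{itemize}
It is \emph{total} if every infinite $X\subseteq\mathbb N$ has an initial segment in $D$. In that case $N(X)$ denotes the value of $N(X{\upharpoonright}n)$ for large $n$, and $X$ is \emph{ascending} for $N$ if $N(X^{(i)})<N(X^{(i+1)})$ for all $i$.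
\end{definition}

For a total counter, $N(X^{(i)})\neq N(X^{(i+1)})$ for all $X$ and $i$: apply (C2) to $u=X^{(i)}{\upharpoonright}n$ with $n$ large. So a total counter is much like a bad coloring with infinitely many colors, and such colorings are easy to find. For $N(s)=\min s$ every $X$ is ascending. The useful counters are those for which it is hard to be ascending.

Let $g\colon\mathbb N\to\mathbb N$ be injective. To decide whether $e$ is in the range of $g$ we need a bound on the arguments $m$ that must be inspected. For $|s|\ge2$ put
\[
N_g(s)=\min\{g(m):s(0)<m\le s(1)\}.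
\]
This is a total counter. Property (C1) holds because only $s(0),s(1)$ are used. For (C2), $N_g(u)$ and $N_g(u^-)$ are values of $g$ on the disjoint intervals $(u(0),u(1)]$ and $(u(1),u(2)]$, so they differ by injectivity. If, for instance, $g(1),\dots,g(6)$ are $8,2,9,7,0,6$ and $r=\{0,2,4,6\}$, then $N_g(r),N_g(r^-),N_g(r^{--})$ are $2,7,0$: the late appearance of the small value $0$ forces a descent. Conversely, as long as the counter increases no small value appears late.

\begin{lemma}[$\mathsf{RCA}_0$]\label{lem:range}
Let $|r|=n\ge2$ and $N_g(r^{(0)})<N_g(r^{(1)})<\dots<N_g(r^{(n-2)})$. If $r(j)<m\le r(n-1)$, then $g(m)\ge j$.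
\end{lemma}

\begin{proof}
Let $k$ be largest with $r(k)<m$. Then $j\le k\le n-2$ and $r(k)<m\le r(k+1)$, so $g(m)\ge N_g(r^{(k)})\ge k\ge j$.
\end{proof}

If $X$ is ascending for $N_g$, the lemma applies to all $r=X{\upharpoonright}n$ and shows that
\begin{equation}\label{eq:late}
g(m)\ge j\quad\text{for all $j$ and all $m>x_j$.}
\end{equation}
Whenever \eqref{eq:late} holds, $e$ is in the range of $g$ iff $g(m)=e$ for some $m\le x_{e+1}$. This condition is bounded, so the range of $g$ exists in $\mathsf{RCA}_0$. An ascending set thus computes the set we are after. The next section explains where ascending sets come from.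

\section{Four colors from a counter}\label{sec:four}

Let $N\colon D\to\mathbb N$ be a counter. For $s,s^-\in D$ define the \emph{direction} $d(s)=1$ if $N(s)<N(s^-)$ and $d(s)=0$ if $N(s)>N(s^-)$. The direction alone does not separate $u$ from $u^-$, since the counter may move the same way twice. But if the direction changes at some later tail, then the distance to the first change drops by one from $u$ to $u^-$, and its parity separates them. For example:
\[
\begin{array}{l|cccccc}
i&0&1&2&3&4&5\\\hline
N(s^{(i)})&5&7&9&4&2&6\\
d(s^{(i)})&1&1&0&0&1&\\
\text{distance to next change}&2&1&2&1&&\\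
\text{color}&(1,0)&(1,1)&(0,0)&(0,1)&&
\end{array}
\]
Let $S_N$ be the set of $s$ for which there is $\ell\ge1$ such that $s^{(i)}\in D$ for all $i\le\ell+1$ and $d(s^{(\ell)})\ne d(s)$. Since $\emptyset\notin D$, such an $\ell$ is less than $|s|$, so $S_N$ exists in $\mathsf{RCA}_0$. For $s\in S_N$ let $\ell(s)$ be the least such $\ell$ and put
\[
h_N(s)=(d(s),\ \ell(s)\bmod2)\in\{0,1\}^2 .
\]

\begin{lemma}[$\mathsf{RCA}_0$]\label{lem:parity}
We have $\emptyset\notin S_N$. If $s\in S_N$ and $s\sqsubseteq s'$, then $s'\in S_N$ and $h_N(s')=h_N(s)$. If $u,u^-\in S_N$, then $h_N(u)\ne h_N(u^-)$.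
\end{lemma}

\begin{proof}
The first claim holds as $S_N\subseteq D$. If $s\in S_N$ and $s\sqsubseteq s'$, then by (C1) $N(s'^{(i)})=N(s^{(i)})$ for $i\le\ell(s)+1$, and these values determine $d$ and $\ell$. Let $u,u^-\in S_N$. If $d(u)\neq d(u^-)$ we are done. Otherwise $\ell(u)\ge2$, we have $d(u^{(i)})=d(u)=d(u^-)$ for $1\le i<\ell(u)$, and $d(u^{(\ell(u))})\ne d(u^-)$. Since $u^{(i)}=(u^-)^{(i-1)}$, this says $\ell(u^-)=\ell(u)-1$, so the parities differ.
\end{proof}

To obtain a bad map we need a barrier inside $S_N$. The $\sqsubseteq$-minimal elements of a family $S$ closed under end-extension are the first candidate, but one of them may be a subset of another: if $S$ consists of the sets of size at least $2$ and the singletons $\{m\}$ with $m$ odd, then $\{1\}$ and $\{0,1\}$ are both minimal. If $s\subseteq t$ then $t(i)\le s(i)$ for $i<|s|$, so the remedy is to pass to a subfamily that is closed downward under the pointwise order.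

\begin{lemma}\label{lem:barrier}
Let $S$ be a set of nonempty finite sets closed under end-extension, and put
\[
T=\{s:\text{every $r\le s$ is in $S$}\},\qquad B=\{s\in T:\text{no proper initial segment of $s$ is in $T$}\}.
\]
Consider the condition
\begin{itemize}
\item[$(*)$] every infinite $X\subseteq\mathbb N$ has an initial segment in $T$.
\end{itemize}
\begin{itemize}
\item[(a)] $(\mathsf{RCA}_0)$ If $(*)$ holds, then $B\subseteq S$ is a barrier with $\bigcup B=\mathbb N$.
\item[(b)] $(\mathsf{RCA}_0)$ Assume $(*)$. Let $h\colon S\to Q$ satisfy $h(s)=h(s')$ for $s\in S$, $s\sqsubseteq s'$, and $h(u)\not\preceq h(u^-)$ whenever $u,u^-\in S$. Then the restriction of $h$ to $B$ is bad.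
\item[(c)] $(\mathsf{ACA}_0)$ If every infinite $X$ has an initial segment in $S$, then $(*)$ holds.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The sets $T$ and $B$ are defined by bounded quantification. Taking $r=s$ shows $T\subseteq S$, so $\emptyset\notin T$. By $(*)$ every infinite $X$ has an initial segment in $B$, namely the shortest one in $T$. For $X=\{k,k+1,\dots\}$ this segment contains $k$, so $\bigcup B=\mathbb N$. Suppose $s\subsetneq t$ with $s,t\in B$, and let $t'=t\setminus\{\max t\}$. Then $|t'|\ge|s|$ and $t'(i)=t(i)\le s(i)$ for $i<|s|$. If $r\le t'$, then the first $|s|$ elements of $r$ form a set $r'\le s$; so $r'\in S$ because $s\in T$, and $r\in S$ by closure under end-extension. Hence $t'\in T$, contradicting $t\in B$.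

(b) Let $s\triangleleft t$ in $B$ be witnessed by $u$. Then $u\in S$ since $s\sqsubseteq u$, and $u^-=t\in S$. So $h(s)=h(u)\not\preceq h(u^-)=h(t)$.

(c) Suppose $X{\upharpoonright}n\notin T$ for all $n$. The finite sets $r\notin S$ with $r(i)\le x_i$ for $i<|r|$ form a tree, since the complement of $S$ is closed under initial segments, and the tree has a node of every length $n$. By (F3) it has a path, which enumerates an infinite set with no initial segment in $S$.
\end{proof}

Part (c) is a compactness argument that we cannot use before $\mathsf{ACA}_0$ is available. For the counter $N_g$ we verify $(*)$ by hand, which is possible because Lemma~\ref{lem:range} applies to finite sets $r\le X{\upharpoonright}n$ that need not cohere.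

\begin{proposition}[$\mathsf{RCA}_0$]\label{prop:aca}
If $\mathbf 4$ is bqo, or if statement \textup{(4)} of Theorem~\ref{thm:B} holds, then $\mathsf{ACA}_0$ holds.
\end{proposition}

\begin{proof}
By (F1) it suffices to show that the range of a given injection $g$ exists. Let $N=N_g$.

Assume (4) and color the barrier $[\mathbb N]^3$ by $d$. For $X$ as in (4), $d(X^{(i)}{\upharpoonright}3)$ does not depend on $i$, so $i\mapsto N(X^{(i)})$ is strictly monotone. It cannot be decreasing in $\mathbb N$, so $X$ is ascending, \eqref{eq:late} holds, and the range of $g$ exists.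

Now assume that $\mathbf 4$ is bqo and let $S=S_N$. If $(*)$ held, Lemmas~\ref{lem:parity} and~\ref{lem:barrier}(a),(b) would give a bad map into $\mathbf 4$. So there is an infinite $X$ with no initial segment in $T$, and we prove \eqref{eq:late} for this $X$. Let $M=\max\{g(m):m\le x_1\}$. Given $j$ and $m>x_j$, let $n=\max(M+3,m+1)$ and choose $r\le X{\upharpoonright}n$ with $r\notin S$. The values $N(r^{(i)})$ are defined for $i\le n-2$, and $r\notin S$ means $d(r^{(\ell)})=d(r)$ for $1\le\ell\le n-3$. So these $n-1$ values are strictly monotone. If they were decreasing, then $N(r)\ge n-2>M$; but $N(r)$ is a value of $g$ at an argument $\le r(1)\le x_1$, so $N(r)\le M$. Hence they are increasing. Moreover $j\le x_j<n$ and $r(j)\le x_j<m\le n-1\le r(n-1)$. Lemma~\ref{lem:range} gives $g(m)\ge j$.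
\end{proof}

\begin{proposition}[$\mathsf{ACA}_0$]\label{prop:ascending}
Assume that $\mathbf 4$ is bqo, or that statement \textup{(4)} of Theorem~\ref{thm:B} holds. Then every total counter $N\colon D\to\mathbb N$ has an ascending set.
\end{proposition}

\begin{proof}
For infinite $X$ let $d(X)$ be the value of $d(X{\upharpoonright}n)$ for large $n$. If $d(X^{(i)})$ does not depend on $i$, then $i\mapsto N(X^{(i)})$ is strictly monotone, hence increasing, and $X$ is ascending.

Assume that $\mathbf 4$ is bqo and that no set is ascending. Then for every $X$ there is $\ell\ge1$ with $d(X^{(\ell)})\ne d(X)$, and $X{\upharpoonright}n\in S_N$ as soon as $(X{\upharpoonright}n)^{(i)}\in D$ for all $i\le\ell+1$, which happens for large $n$ by totality. By Lemmas~\ref{lem:parity} and~\ref{lem:barrier}, $h_N$ restricts to a bad map from a barrier to $\mathbf 4$, a contradiction.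

Assume (4). The set $S'=\{s:s,s^-\in D\}$ is closed under end-extension, does not contain $\emptyset$, and contains an initial segment of every infinite set. By Lemma~\ref{lem:barrier}(a),(c) there is a barrier $B\subseteq S'$ with $\bigcup B=\mathbb N$. Color $B$ by $d$ and take $X$ as in (4). If $s_i\in B$ is the initial segment of $X^{(i)}$ in $B$, then $d(X^{(i)})=d(s_i)$ by (C1), and this does not depend on $i$.
\end{proof}

\section{A counter for transfinite recursion}\label{sec:atr}

Throughout this section we work in $\mathsf{ACA}_0$.

\subsection*{Reduction to one quantifier}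
A counter can only perform finite searches, so we first reduce arithmetical recursion to a recursion in which every step is a search. For a linear order $L$ let $\Lambda=\{\langle n,c\rangle:n\in\mathbb N,\ c\in L\}$. We call $c$ the \emph{level} of $\langle n,c\rangle\in\Lambda$ and write $\Lambda_{<c}$ for the set of elements of $\Lambda$ of level $<_Lc$. Given a set $R$, a \emph{solution} for $(L,R)$ is a set $H\subseteq\Lambda$ such that for all $\langle n,c\rangle\in\Lambda$
\begin{equation}\label{eq:sol}
\langle n,c\rangle\in H\iff\exists w\,R\bigl(n,c,(H\cap\Lambda_{<c})[w]\bigr).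
\end{equation}

\begin{lemma}[$\mathsf{ACA}_0$]\label{lem:reduction}
If $(L,R)$ has a solution for every well-order $L$ and every set $R$, then $\mathsf{ATR}_0$ holds.
\end{lemma}

\begin{proof}
Let $\theta(n,Y)$ be arithmetical and $L$ a well-order. Using prenex form, $\forall=\neg\exists\neg$ and dummy quantifiers, write $\theta$ as $\exists m_1\neg\exists m_2\neg\cdots\neg\exists m_k\,\beta(n,m_1,\dots,m_k,Y)$ with $k\ge1$ and $\beta$ bounded. Put $\theta_0=\exists m_k\,\beta$ and $\theta_i=\exists m_{k-i}\neg\theta_{i-1}$ for $0<i<k$. The number variables of $\theta_i$ are $n,m_1,\dots,m_{k-1-i}$, and $\theta_{k-1}=\theta$. We split each level $a\in L$ into $k$ sublevels and compute $\theta_i$ at sublevel $i$.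

Let $L'=L\times\{0,\dots,k-1\}$ be ordered lexicographically with the $L$-coordinate first. It is a well-order: in a strictly descending sequence the $L$-coordinates are weakly decreasing; if they drop infinitely often we get a descending sequence in $L$, and if they are eventually constant we get an infinite descending sequence in $\{0,\dots,k-1\}$. For a set $G$ let $Y^a_G=\{\langle m,b\rangle:b<_La,\ \langle\langle m\rangle,(b,k-1)\rangle\in G\}$, where $\langle\cdots\rangle$ also codes tuples. Let $\psi(x,(a,i),G)$ say that $x$ is a tuple $\langle n,m_1,\dots,m_{k-1-i}\rangle$ and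
\[
\begin{cases}
\exists m_k\,\beta(n,m_1,\dots,m_k,Y^a_G)&\text{if }i=0,\\
\exists m_{k-i}\ \langle\langle n,m_1,\dots,m_{k-i}\rangle,(a,i-1)\rangle\notin G&\text{if }0<i<k.
\end{cases}
\]
Membership in $Y^a_G$ is a bounded condition on $G$, so $\psi$ is $\Sigma^0_1$. Take $R$ for $\psi$ as in (F2), let $H$ be a solution for $(L',R)$, and let $Y=\{\langle n,a\rangle:\langle\langle n\rangle,(a,k-1)\rangle\in H\}$. For $a\in L$ and $i=0,\dots,k-1$ in turn we have
\[
\langle\langle n,m_1,\dots,m_{k-1-i}\rangle,(a,i)\rangle\in H\iff\theta_i(n,m_1,\dots,m_{k-1-i},Y^{<a}).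
\]
For $i=0$ this holds because $(b,k-1)$ lies below $(a,0)$ when $b<_La$, so that $Y^a_G=Y^{<a}$ for $G$ the part of $H$ below level $(a,0)$. For $i>0$ it follows from the case $i-1$, because $(a,i-1)$ lies below $(a,i)$. The case $i=k-1$ says that $Y$ is as required by $\mathsf{ATR}_0$.
\end{proof}

\subsection*{Guessing the solution}
Fix a well-order $L$ and a set $R$. We let every infinite $X$ guess, for each $q$, whether $q$ belongs to the solution; the guess $J(X;q)\in\{0,1\}$ must depend on a finite part of $X$ only. For $q=\langle n,c\rangle$ with $c$ the least element of $L$, the right side of \eqref{eq:sol} is $\exists w\,R(n,c,\emptyset[w])$, and the natural guess bounds the search by $\min X$. At a higher level $c$ the search needs an oracle for $H\cap\Lambda_{<c}$, and the natural substitute is the set of guesses of $X^-$ about the elements of $\Lambda_{<c}$ below $\min X$. The difficulty is that a positive answer may rest on a wrong part of this oracle, and this can happen for all tails at once.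

\begin{example}\label{ex:naive}
Let $L=\{0<1\}$ and let $\lambda_0<\lambda_1<\cdots$ enumerate $\Lambda_{<1}$. For $\langle n,0\rangle=\lambda_k$ let $R(n,0,\sigma)$ hold iff $|\sigma|\ge\lambda_{k+1}+2$, and let $R(n,1,\sigma)$ hold iff $\sigma(\lambda_k)=0$ for some $\lambda_k<|\sigma|$. The solution is $H=\Lambda_{<1}$: it contains everything at level $0$ and nothing at level $1$. Take $X=\mathbb N$, so $\min X^{(i)}=i$. The tail $X^{(i+1)}$ guesses $\lambda_k\in H$ iff $i+1\ge\lambda_{k+1}+2$; for fixed $k$ this converges to the truth. But for $i>\lambda_0$ and $k$ largest with $\lambda_k<i$ we have $i\le\lambda_{k+1}$, so $X^{(i+1)}$ guesses $\lambda_k\notin H$. If $X^{(i)}$ trusts these guesses up to $i$, it answers $\langle n,1\rangle\in H$. All guesses converge, and at level $1$ the limit is wrong.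
\end{example}

The remedy is that $X$ trusts the guesses of $X^-$ only up to the first place where $X^-$ and $X^{--}$ disagree. Only disagreements at levels below $c$ are taken into account, so that the definition descends in $L$.

\begin{definition}\label{def:J}
Define a partial function $J(s;q)\in\{0,1\}$ by recursion on $|s|$. If $q\notin\Lambda$, then $J(s;q)=0$ for all $s$. If $q=\langle n,c\rangle\in\Lambda$, then $J(\emptyset;q)$ is undefined, and for $s\ne\emptyset$ the value $J(s;q)$ is defined iff $J(s^-;r)$ and $J(s^{--};r)$ are defined for all $r\in\Lambda_{<c}$ with $r<\min s$. In that case put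
\begin{align*}
p_c(s)&=\min\bigl(\{\min s\}\cup\{r\in\Lambda_{<c}:r<\min s,\ J(s^-;r)\ne J(s^{--};r)\}\bigr),\\
G_c(s)&=\{r\in\Lambda_{<c}:r<\min s,\ J(s^-;r)=1\},
\end{align*}
and let $J(s;q)=1$ iff $\exists w\le p_c(s)\ R(n,c,G_c(s)[w])$.
\end{definition}

Here and in the rest of this section $q,r,w$ are numbers. To evaluate $J(s;q)$ one fills in the finite table of the entries $J(s^{(i)};r)\in\{0,1,\text{undefined}\}$ for $i=|s|,\dots,0$ and $r\le\max(s\cup\{q\})$. So $J$ and its domain exist as sets.

\begin{lemma}\label{lem:Jtotal}
\textup{(a)} If $J(s;q)$ is defined and $s\sqsubseteq s'$, then $J(s';q)$ is defined and equal to $J(s;q)$.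
\textup{(b)} For every infinite $X$ and every $q$ there is $n$ such that $J(X{\upharpoonright}n;q)$ is defined.
\end{lemma}

\begin{proof}
(a) Induction on $|s|$. For $q\notin\Lambda$ both values are $0$. For $q\in\Lambda$ we have $s\ne\emptyset$, $\min s'=\min s$, and $s^-\sqsubseteq s'^-$, $s^{--}\sqsubseteq s'^{--}$ with $s^-,s^{--}$ shorter than $s$. So all data in Definition~\ref{def:J} agree for $s$ and $s'$.

(b) Let $U$ be the set of pairs $(i,q)$ such that $J(X^{(i)}{\upharpoonright}n;q)$ is undefined for all $n$; it exists by arithmetical comprehension. Let $(i,q)\in U$. Then $q\in\Lambda$, of level $c$ say. Suppose $(i+1,r),(i+2,r)\notin U$ for all $r\in\Lambda_{<c}$ with $r<x_i$. These $r$ are finitely many, so by (a) there is $n\geq 2$ such that all $J(X^{(i+1)}{\upharpoonright}(n-1);r)$ and $J(X^{(i+2)}{\upharpoonright}(n-2);r)$ are defined. Then $J(X^{(i)}{\upharpoonright}n;q)$ is defined, contrary to $(i,q)\in U$. So there is $(i',r)\in U$ with $r$ of level $<_Lc$. If $U\ne\emptyset$, iterating this yields an infinite descending sequence in $L$. Hence $U=\emptyset$.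
\end{proof}

This is the only place in the construction where well-foundedness of $L$ is used. We write $J(X;q)$ for the value of $J(X{\upharpoonright}n;q)$ for large $n$.

\subsection*{The counter}
An ascending set should force the guesses of its tails to converge. So the counter measures the first place $p$, at any level, where the guesses of $s^-$ and $s^{--}$ disagree. This number may be the same for $u$ and $u^-$, and one more bit, the guess of $s^{--}$ at $p$, is added to secure (C2). Let $D$ be the set of $s\ne\emptyset$ such that $J(s^-;q)$ and $J(s^{--};q)$ are defined for all $q\le\min s$, and for $s\in D$ put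
\begin{align*}
p(s)&=\min\bigl(\{\min s\}\cup\{q<\min s:J(s^-;q)\ne J(s^{--};q)\}\bigr),\\
N(s)&=2\,p(s)+J(s^{--};p(s)).
\end{align*}

\begin{lemma}\label{lem:Ncounter}
$N$ is a total counter.
\end{lemma}

\begin{proof}
Property (C1) follows from Lemma~\ref{lem:Jtotal}(a), and totality from Lemma~\ref{lem:Jtotal} applied to $X^-$, $X^{--}$ and the finitely many $q\le\min X$. For (C2) let $u,u^-\in D$ and suppose $N(u)=N(u^-)$. Then $p(u)=p(u^-)=p$ and $J(u^{--};p)=J(u^{---};p)$. But $p=p(u)\le\min u<\min u^-$, so $p(u^-)$ is not $\min u^-$, and the definition of $p(u^-)$ gives $J((u^-)^-;p)\ne J((u^-)^{--};p)$, that is, $J(u^{--};p)\ne J(u^{---};p)$. This is a contradiction.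
\end{proof}

\begin{lemma}\label{lem:solution}
If some infinite $X$ is ascending for $N$, then $(L,R)$ has a solution.
\end{lemma}

\begin{proof}
Write $J_i(q)=J(X^{(i)};q)$, and let $p_i$ be the value of $p(X^{(i)}{\upharpoonright}n)$ for large $n$.

\emph{The guesses converge.} Since $X$ is ascending, $i\le N(X^{(i)})\le2p_i+1$, so $p_i\ge(i-1)/2$. By definition of $p_i$, if $q<p_i$ then $J_{i+1}(q)=J_{i+2}(q)$. For $i\ge2q+2$ we have $p_i>q$. Hence $J_k(q)=J_{2q+3}(q)$ for all $k\ge2q+3$. Let $H=\{q:J_{2q+3}(q)=1\}$. Then $H\subseteq\Lambda$, and
\begin{equation}\label{eq:limit}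
J_k(q)=\chi_H(q)\quad\text{for all }k\ge2q+3.
\end{equation}

\emph{The limit is a solution.} Fix $\langle n,c\rangle\in\Lambda$, let $H_{<c}=H\cap\Lambda_{<c}$, and put
\begin{align*}
\pi_i&=\min\bigl(\{x_i\}\cup\{r\in\Lambda_{<c}:r<x_i,\ J_{i+1}(r)\ne J_{i+2}(r)\}\bigr),\\
G_i&=\{r\in\Lambda_{<c}:r<x_i,\ J_{i+1}(r)=1\}.
\end{align*}
By Definition~\ref{def:J}, $J_i(\langle n,c\rangle)=1$ iff $\exists w\le\pi_i\,R(n,c,G_i[w])$. The minimum defining $\pi_i$ is taken over a subset of the set defining $p_i$, so $p_i\le\pi_i\le x_i$ and $\pi_i\to\infty$.

Suppose first that $R(n,c,H_{<c}[w])$ holds. For all large $i$ we have $w\le\pi_i\le x_i$ and, by \eqref{eq:limit}, $J_{i+1}(r)=\chi_H(r)$ for all $r<w$. For such $i$, $G_i[w]=H_{<c}[w]$ and so $J_i(\langle n,c\rangle)=1$. By \eqref{eq:limit}, $\langle n,c\rangle\in H$.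

Conversely, suppose $\langle n,c\rangle\in H$, so that $J_i(\langle n,c\rangle)=1$ for all $i\ge i_0=2\langle n,c\rangle+3$. For a given $i$ the oracle $G_i$ may be wrong below $\pi_i$, so we choose $i$ with care: let $j\ge i_0$ be such that $\pi_j$ is least among the $\pi_i$ with $i\ge i_0$. Let $r\in\Lambda_{<c}$ with $r<\pi_j$. For every $k\ge j$ we have $r<\pi_j\le\pi_k$, so $J_{k+1}(r)=J_{k+2}(r)$. Thus $J_{j+1}(r)=J_k(r)$ for all $k\ge j+1$, and $J_{j+1}(r)=\chi_H(r)$ by \eqref{eq:limit}. As $\pi_j\le x_j$, it follows that $G_j[w]=H_{<c}[w]$ for all $w\le\pi_j$. Since $J_j(\langle n,c\rangle)=1$, there is $w\le\pi_j$ with $R(n,c,G_j[w])$, that is, $R(n,c,H_{<c}[w])$. This proves \eqref{eq:sol}.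
\end{proof}

The last paragraph is where the bound $w\le p_c(s)$ in Definition~\ref{def:J} is used; Example~\ref{ex:naive} shows that with the bound $w\le\min s$ a convergent system of guesses need not have a solution as its limit.

\begin{theorem}\label{thm:C}
$\mathsf{ACA}_0$ proves that ``$\mathbf 4$ is bqo'' implies $\mathsf{ATR}_0$, and that statement \textup{(4)} of Theorem~\ref{thm:B} implies $\mathsf{ATR}_0$.
\end{theorem}

\begin{proof}
Given a well-order $L$ and a set $R$, the total counter $N$ of Lemma~\ref{lem:Ncounter} has an ascending set by Proposition~\ref{prop:ascending}, so $(L,R)$ has a solution by Lemma~\ref{lem:solution}. Lemma~\ref{lem:reduction} gives $\mathsf{ATR}_0$.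
\end{proof}

\section{From four colors to three}\label{sec:three}

To save a color we let the new color of $X$ depend on the old colors of both $X$ and $X^-$. This requires a barrier whose elements code pairs $s\triangleleft t$. For a barrier $B$ let
\[
B^2=\{u:u^-\in B\text{ and some initial segment of $u$ is in $B$}\}.
\]
For $u\in B^2$ let $a(u)$ be the initial segment of $u$ in $B$, which is unique as before, and let $b(u)=u^-$. For example, $([\mathbb N]^k)^2=[\mathbb N]^{k+1}$.

\begin{lemma}[$\mathsf{RCA}_0$]\label{lem:square}
Let $B$ be a barrier.
\begin{itemize}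
\item[(a)] If $u\in B^2$, then $a(u)\triangleleft b(u)$. If $s\triangleleft t$ in $B$, then $u=s\cup t\in B^2$, $a(u)=s$ and $b(u)=t$.
\item[(b)] $B^2$ is a barrier and $\bigcup B^2\subseteq\bigcup B$.
\item[(c)] If $u\triangleleft v$ in $B^2$, then $a(v)=b(u)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $a(u)\ne u$, since otherwise $u^-\subsetneq u$ would both be in $B$. So $u$ witnesses $a(u)\triangleleft b(u)$. Conversely, a witness $u$ for $s\triangleleft t$ satisfies $s\sqsubseteq u$, $u^-=t$ and $u=\{\min s\}\cup t=s\cup t$.

(b) The inclusion holds since $u=a(u)\cup b(u)$. If $X\subseteq\bigcup B$ is infinite, take $s,t\in B$ with $s\sqsubseteq X$, $t\sqsubseteq X^-$. By Lemma~\ref{lem:shift}, $\{\min X\}\cup t$ is an element of $B^2$, and it is an initial segment of $X$. Applied to the tails of a fixed infinite $X\subseteq\bigcup B$, this shows that $X\subseteq\bigcup B^2$, so $\bigcup B^2$ is infinite. Suppose $u\subsetneq v$ in $B^2$. If $\min u=\min v$ then $u^-\subsetneq v^-$, and if $\min v<\min u$ then $u^-\subsetneq u\subseteq v^-$. Both contradict $u^-,v^-\in B$.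

(c) If $u\sqsubseteq u'$ and $v=u'^-$, then $u^-\sqsubseteq v$ and $u^-\in B$, so $a(v)=u^-$.
\end{proof}

\begin{lemma}[$\mathsf{RCA}_0$]\label{lem:recolor}
Let $(Q,\preceq)$, $(Q',\preceq')$ be quasi-orderings and let $\phi$ assign to each pair $(x,y)\in Q^2$ with $x\not\preceq y$ an element of $Q'$, so that $\phi(x,y)\not\preceq'\phi(y,z)$ whenever $x\not\preceq y$ and $y\not\preceq z$. If $Q'$ is bqo, then $Q$ is bqo.
\end{lemma}

\begin{proof}
Let $f\colon B\to Q$ be bad. By Lemma~\ref{lem:square}(a), $f(a(u))\not\preceq f(b(u))$ for $u\in B^2$, so $f'(u)=\phi(f(a(u)),f(b(u)))$ is defined on the barrier $B^2$. If $u\triangleleft v$ in $B^2$, then with $x=f(a(u))$, $y=f(b(u))=f(a(v))$, $z=f(b(v))$ we get $f'(u)=\phi(x,y)\not\preceq'\phi(y,z)=f'(v)$. So $f'$ is bad.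
\end{proof}

\begin{proposition}[$\mathsf{RCA}_0$]\label{prop:threefour}
If $\mathbf 3$ is bqo, then $\mathbf 4$ is bqo.
\end{proposition}

\begin{proof}
We pass through the power set $\mathcal P$ of $\{1,2,3\}$, ordered by inclusion. For $A\not\subseteq A'$ in $\mathcal P$ let $\phi(A,A')=\min(A\setminus A')$. If also $A'\not\subseteq A''$, then $\phi(A,A')\notin A'$ and $\phi(A',A'')\in A'$, so the two numbers differ. By Lemma~\ref{lem:recolor}, if $\mathbf 3$ is bqo then $\mathcal P$ is bqo.

For $i\ne j$ in $\{1,2,3,4\}$ let
\[
A_{ij}=\{j\}\ \text{ if }j\le3,\qquad A_{i4}=\{1,2,3\}\setminus\{i\}.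
\]
We check that $A_{ij}\not\subseteq A_{jk}$ for $i\ne j\ne k$. If $j\le3$, then $A_{ij}=\{j\}$, and $A_{jk}$ is either $\{k\}$ with $k\ne j$ or $\{1,2,3\}\setminus\{j\}$; neither contains $j$. If $j=4$, then $i,k\le3$, so $A_{i4}$ has two elements and $A_{4k}$ has one. By Lemma~\ref{lem:recolor} with $\phi(i,j)=A_{ij}$, if $\mathcal P$ is bqo then $\mathbf 4$ is bqo.
\end{proof}

\section{Provability in $\mathsf{ATR}_0$}\label{sec:upper}

That $\mathsf{ATR}_0$ proves (i)--(iii) is known; since the tools are at hand we include the argument. For a barrier $B$ and an infinite $X\subseteq\bigcup B$ let $B|X=\{s\in B:s\subseteq X\}$. This is a barrier: every infinite $Y\subseteq X$ has an initial segment in $B$, which lies in $B|X$; applied to the tails of $X$ this gives $\bigcup(B|X)=X$; and the last condition is inherited from $B$.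

\begin{lemma}[$\mathsf{ATR}_0$]\label{lem:partition}
For every barrier $B$ and every $c\colon B\to\{0,1\}$ there is an infinite $X\subseteq\bigcup B$ such that $c$ is constant on $B|X$.
\end{lemma}

\begin{proof}
Let $z_0<z_1<\cdots$ enumerate an infinite subset of $\bigcup B$, and let $z[Y]=\{z_y:y\in Y\}$. Let $\varphi_j(Y)$ be the $\Sigma^0_1$ formula saying that $z[Y]$ has an initial segment $s\in B$ with $c(s)=j$. Every infinite $Y$ satisfies exactly one of $\varphi_0,\varphi_1$. Take $W$ and $j$ as in (F4) and let $X=z[W]$. If $s\in B|X$, then $s\cup\{x\in X:x>\max s\}$ equals $z[Y]$ for an infinite $Y\subseteq W$, and $s$ is its initial segment in $B$. So $c(s)=j$.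
\end{proof}

\begin{proposition}\label{prop:upper}
$\mathsf{ATR}_0$ proves \textup{(i)}, \textup{(ii)}, \textup{(iii)} and statement \textup{(4)} of Theorem~\ref{thm:B}.
\end{proposition}

\begin{proof}
Statement (4) follows from Lemma~\ref{lem:partition}, since initial segments of tails of $X$ are subsets of $X$. For (ii), given $f\colon B\to Q_1\cup Q_2$, the lemma gives $X$ such that $f$ maps $B|X$ into $Q_1$ or into $Q_2$, and a good pair for this restriction is a good pair for $f$.

For (i) and (iii), let $(Q_1,\preceq_1)$, $(Q_2,\preceq_2)$ be bqo and $f_1\colon B\to Q_1$, $f_2\colon B\to Q_2$. It suffices to find $s\triangleleft t$ in $B$ with $f_1(s)\preceq_1f_1(t)$ and $f_2(s)\preceq_2f_2(t)$: for (i) let $f_1,f_2$ be the coordinates of a map into $Q_1\times Q_2$, and for (iii) let $f_1=f_2$. For $u\in B^2$ let $c(u)=1$ if $f_1(a(u))\preceq_1f_1(b(u))$ and $c(u)=0$ otherwise, and take an infinite $X\subseteq\bigcup B^2\subseteq\bigcup B$ with $c$ constant on $B^2|X$. By Lemma~\ref{lem:square}(a), every pair $s\triangleleft t$ in $B|X$ is $(a(u),b(u))$ for $u=s\cup t\in B^2|X$. Since $f_1$ is good on $B|X$, the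 constant value is $1$, so $f_1(s)\preceq_1f_1(t)$ for all $s\triangleleft t$ in $B|X$. Now take a good pair for $f_2$ on $B|X$.
\end{proof}

\section{Proofs of the main theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We argue in $\mathsf{RCA}_0$. That $\mathbf 2$ and all well-orders are bqo is Proposition~\ref{prop:small}. This covers the orders given in (1)--(3), namely $\mathbf 2$, $\mathbf 1$, and $\{0,1,2\}$ under $\le$ and under $\ge$, the last three being finite linear orders. Since $\mathsf{RCA}_0$ does not prove $\mathsf{ATR}_0$, the number $3$ in (1) cannot be replaced by $2$.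

Assume $\mathsf{ATR}_0$. By Proposition~\ref{prop:upper}, (4) and (i)--(iii) hold, and (1), (2), (3) are the conclusions of (ii), (i), (iii) for the orders just listed.

Assume (1). Then $\mathbf 4$ is bqo by Proposition~\ref{prop:threefour}, $\mathsf{ACA}_0$ holds by Proposition~\ref{prop:aca}, and $\mathsf{ATR}_0$ follows by Theorem~\ref{thm:C}. If $Q$ has three pairwise incomparable elements, then a bad map into $\mathbf 3$, composed with a bijection onto these elements, is a bad map into $Q$; so ``$Q$ is bqo'' implies (1) and hence $\mathsf{ATR}_0$. This applies to (2), since $(0,2),(1,1),(2,0)$ are pairwise incomparable in the product. Statement (3) is the same as (1), since $\le\cap\ge$ is equality. Finally, (4) implies $\mathsf{ACA}_0$ by Proposition~\ref{prop:aca} and then $\mathsf{ATR}_0$ by Theorem~\ref{thm:C}.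
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Each of (i)--(iii) is provable in $\mathsf{ATR}_0$ by Proposition~\ref{prop:upper}. Conversely, over $\mathsf{RCA}_0$ and using Proposition~\ref{prop:small} for the hypotheses, (i) implies (2), (ii) implies (1), and (iii) implies (3) of Theorem~\ref{thm:B}, and each of these implies $\mathsf{ATR}_0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{simpson}
Simpson, \emph{Subsystems of Second Order Arithmetic}.

\bibitem{wqobqo}
\emph{WQO and BQO theory in subsystems of second order arithmetic},
\texttt{https://users.dimi.uniud.it/\textasciitilde alberto.marcone/wqobqo.pdf}.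

\end{thebibliography}
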